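# Coherence of the group algebra of a 3-manifold group

## 1. The statement for $k[\pi_1(M)]$

**Theorem A.** If $M$ is a connected 3-manifold (possibly non-compact, non-orientable, with boundary) and $k$ is any field, then $k[\pi_1(M)]$ is coherent.

The statement is posed as a conjecture, to be proved or disproved, in "$L^2$-Betti Numbers And Kernels Of Maps To $\mathbb Z$" (https://sampfisher.github.io/PDFs/phd.pdf). The theorem says that it is true.

We unpack the word "coherent". Modules are left modules unless we say otherwise, and we write f.g. and f.p. for finitely generated and finitely presented.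

**Definition.** A ring is *coherent* if each of its f.g. one-sided (left or right) ideals is f.p.

For a group algebra $kG$ the map $g\mapsto g^{-1}$ extends to an anti-automorphism, so it exchanges left and right ideals. It is enough to treat left ideals. We use four textbook facts.

1. (F1) If $Y\to X$ is onto, $Y$ is f.g. and $X$ is f.p., then the kernel is f.g.
2. (F2) An extension of a f.p. module by a f.p. module is f.p. The quotient of a f.p. module by a f.g. submodule is f.p.
3. (F3) A f.p. flat module is projective.
4. (F4) If $B\subset A$ are rings and $A$ is flat as a right $B$-module, then $\mathrm{Tor}^A_i(M,A\otimes_BX)=\mathrm{Tor}_i^B(M,X)$ for every right $A$-module $M$ and every $B$-module $X$. This applies to $kH\subset kG$ for $H\le G$, since $kG$ is a free right $kH$-module.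

**Lemma 1.1.** For a ring $A$ the following are equivalent: (a) f.g. left ideals of $A$ are f.p.; (b) f.g. submodules of $A^m$, $m\ge1$, are f.p.; (c) the kernel of every $A$-linear map $A^N\to A^m$ is f.g.

*Proof.* A f.g. submodule $T\le A^m$ is the image of some map $A^N\to A^m$. If $T$ is f.p., the kernel of the map is f.g. by (F1); if the kernel is f.g., then $T$ is f.p. by definition. So (b) and (c) are equivalent, and (b) contains (a) as the case $m=1$. Assume (a), and let $T\le A^m$ be f.g. with $m\ge 2$. The image $I$ of $T$ in the last coordinate is a f.g. left ideal, hence f.p., so $T\cap A^{m-1}$ is f.g. by (F1). By induction on $m$ it is f.p., and $T$ is an extension of $I$ by it, hence f.p. by (F2). $\square$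

Form (c) is the one to keep in mind: *a finite homogeneous system of linear equations over $kG$ has a finitely generated module of solutions.* A left noetherian ring satisfies (c), since there every submodule of $A^N$ is f.g. Coherence asks this only of submodules that are kernels.

There is a parallel notion for groups: a group is coherent if its f.g. subgroups are f.p. By Scott's Core Theorem fundamental groups of 3-manifolds are coherent in this sense. Theorem A is the linear counterpart.

## 2. Passing to subgroups and to finite-index overgroups

These formal lemmas let us change the group freely.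

**Lemma 2.1.** Let $H\le G$ and let $X$ be a $kH$-module. If $kG\otimes_{kH}X$ is f.g. (resp. f.p.) over $kG$, then $X$ is f.g. (resp. f.p.) over $kH$.

*Proof.* $kG$ is a nonzero free right $kH$-module, so tensoring with it is exact and kills no nonzero module. If $kG\otimes X$ is f.g., the finitely many elements of $X$ that occur in a finite generating set span a f.g. submodule $X'\le X$ with $kG\otimes X'=kG\otimes X$. Then $kG\otimes(X/X')=0$, so $X'=X$. If $kG\otimes X$ is f.p., then $X$ is f.g.; let $Y$ be the kernel of a surjection $(kH)^m\to X$. By exactness $kG\otimes Y$ is the kernel of $(kG)^m\to kG\otimes X$, which is f.g. by (F1). By the first part $Y$ is f.g. $\square$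

**Lemma 2.2.** Let $H\le G$.
(a) If $kG$ is coherent, so is $kH$.
(b) If $[G:H]<\infty$ and $kH$ is coherent, so is $kG$.
(c) If $kH'$ is coherent for all f.g. $H'\le G$, then $kG$ is coherent.

*Proof.* Let a matrix over $kH$ have kernel $L$ over $kH$. By exactness its kernel over $kG$ is $kG\otimes_{kH}L$, and by Lemma 2.1 this is f.g. if and only if $L$ is. This gives (a). It also gives (c), since the finitely many entries of a matrix over $kG$ involve finitely many group elements, which generate a f.g. subgroup $H'$. For (b): $kG$ is a f.g. free left $kH$-module, so a map $(kG)^N\to(kG)^m$ is also a map of f.g. free $kH$-modules. Its kernel is f.g. over $kH$, hence over $kG$. $\square$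

**Lemma 2.3.** If $kG$ is coherent and $H\le G$ is f.g., then the trivial $kH$-module $k$ has a resolution by f.g. free modules, so every $H_n(H;k)$ is finite-dimensional.

*Proof.* $kH$ is coherent by Lemma 2.2(a). If $H=\langle h_1,\dots,h_r\rangle$, the augmentation ideal is generated by the $h_i-1$, because $gh-1=g(h-1)+(g-1)$ and $h^{-1}-1=-h^{-1}(h-1)$. So we can start a resolution with $(kH)^r\to kH\to k$, and by Lemma 1.1(c) each next kernel is f.g. $\square$

## 3. Three computations: $\mathbb Z^n$, free groups, $F_2\times F_2$

**Noetherian cases.** If $\pi_1(M)$ is finite, or $M$ is the 3-torus, then $k[\pi_1(M)]$ is noetherian. More generally, by P. Hall, $kG$ is noetherian for every virtually polycyclic group $G$.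

**Free groups.** For a free group $F$ we use the following, from P. M. Cohn, *Free ideal rings* (J. Algebra 1964); see also J. Lewin (Trans. AMS 1969): *submodules of free $kF$-modules are free*, and $\mathrm{Tor}_2^{kF}=0$. In particular projective $kF$-modules are free. We call this *the fir property*. Coherence is immediate: if $f:(kF)^N\to(kF)^m$ is linear, its image is free, so $\ker f$ is a direct summand of $(kF)^N$ and is f.g.

The ring $kF$ is not noetherian when $F=\langle a,b\rangle$ is free of rank 2. Let $x_i=b^iab^{-i}$; these form a basis of the normal closure of $a$. Put $N_n=\langle x_i:|i|\le n\rangle$ and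
$$I_n=\sum_{|i|\le n}kF\,(x_i-1),\qquad kF/I_n=k[F/N_n].\tag{1}$$
Since $x_{n+1}\notin N_n$, the chain $I_0<I_1<\cdots$ is strictly ascending. The module $I_n=kF\otimes_{kN_n}(\text{augmentation ideal of }kN_n)$ is free of rank $2n+1$. So the ranks grow along this chain.

**A kernel over $F\times\mathbb Z$.** Let $A=k[F\times\langle t\rangle]=kF[t^{\pm1}]$ and $f:A^2\to A$, $(x_1,x_2)\mapsto x_1(a-1)+x_2(t-1)$. If $f(x_1,x_2)=0$, set $t=1$: the image $\bar x_1\in kF$ satisfies $\bar x_1(a-1)=0$, so $\bar x_1=0$ because $a$ has infinite order. So $x_1=y(t-1)$, and cancelling $t-1$ gives $x_2=-y(a-1)$. The kernel is generated by one element, $(t-1,\,-(a-1))$.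

**A group algebra that is not coherent.** One dimension up, the analogue of Theorem A is false.

**Theorem D.** For every field $k$, $k[F_2\times F_2]$ is not coherent. Hence $k[\pi_1(\Sigma_g\times\Sigma_h)]$ is not coherent for closed orientable surfaces with $g,h\ge2$, so the analogue of Theorem A fails for closed aspherical 4-manifolds. Also, for $F=F_2$ and for $S$ a closed orientable surface group of genus $\ge2$, $k[F\times F_2]$ and $k[S\times F_2]$ are not coherent, so $\mathbb Z$ cannot be replaced by $F_2$ in the applications of Theorem 4.1 below.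

*Proof.* Let $\Gamma=\langle a_1,a_2\rangle\times\langle b_1,b_2\rangle$ and let $N$ be the kernel of $\Gamma\to\mathbb Z$, all $a_i,b_j\mapsto1$. We show that $N$ is f.g. while $H_2(N;k)$ is infinite-dimensional; Lemma 2.3 then excludes coherence.

**Step 1.** *$N$ is f.g.* Let $N_0=\langle a_1b_1^{-1},\,a_2a_1^{-1},\,b_2b_1^{-1}\rangle\le N$. Conjugation by $b_1^{\pm1}$ fixes $a_1b_1^{-1}$ and $a_2a_1^{-1}$. On $b_2b_1^{-1}$, which commutes with $a_1$, it agrees with conjugation by $(a_1b_1^{-1})^{\mp1}\in N_0$. So $b_1$ normalizes $N_0$. Since $\langle N_0,b_1\rangle$ contains $b_1$, $b_2$, $a_1$, $a_2$, it is $\Gamma$. So $N_0$ is normal and $\Gamma/N_0$ is cyclic, generated by the image of $b_1$. It maps onto $\mathbb Z$ with $b_1\mapsto1$, so this map is injective and $N_0=N$.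

**Step 2.** *$H_2(N;k)$ is infinite-dimensional.* By Shapiro's lemma $H_2(N;k)=H_2(\Gamma;k[x^{\pm1}])$, every generator acting as $x$. Localization is flat, so $H_2(N;k)\otimes_{k[x^{\pm1}]}k(x)=H_2(\Gamma;k(x))$. For one factor $F_2$ the homology with coefficients $k(x)$ is computed by a complex $k(x)^2\to k(x)$ whose two entries are $x-1$ up to units. It is onto, so the homology is one-dimensional and concentrated in degree 1. By Künneth over $k(x)$, $H_2(\Gamma;k(x))\cong k(x)\neq0$. So $H_2(N;k)$ is not a torsion $k[x^{\pm1}]$-module, and it cannot be finite-dimensional over $k$.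

The remaining claims follow from Lemma 2.2(a) and $F_2\times F_2\le\pi_1(\Sigma_g)\times F_2\le\pi_1(\Sigma_g)\times\pi_1(\Sigma_h)$. $\square$

## 4. Leading coefficients in $k[\Gamma\rtimes\mathbb Z]$

Many 3-manifold groups contain with finite index a group $\Gamma\rtimes\mathbb Z$ where $\Gamma$ is the group of a surface, so we start there. Let $\phi\in\mathrm{Aut}(\Gamma)$, $R=k\Gamma$, and
$$A=k[\Gamma\rtimes_\phi\mathbb Z]=\bigoplus_{i\in\mathbb Z}Rt^i,\qquad tr=\phi(r)t .$$

The first thing to try is the proof of Hilbert's basis theorem. Given a kernel $L\le A^N$, let $L_n$ be the elements of $L$ with exponents in $[0,n]$, and let $D_n\le R^N$ be the module of their $t^n$-coefficients. Multiplication by $t$ gives $\phi(D_n)\subset D_{n+1}$, so the modules $T_n=\phi^{-n}(D_n)$ form an ascending chain in $R^N$. *If the chain stabilizes, and each $L_n$ is f.g., then $L$ is f.g.* When $R$ is noetherian it stabilizes. For $R=kF_2$ this is the step that fails: (1) is a strictly ascending chain of f.g. left ideals.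

The chain (1) also suggests a remedy: its ranks tend to infinity. In our situation $L_n$ sits inside $A_n^N$, which has rank $(n+1)N$ over $R$. If rank is additive, the ranks of $D_0,\dots,D_n$ add up to at most $(n+1)N$, so they cannot tend to infinity. What remains is to find a rank for which bounded rank forces finite generation. In the example of Section 3, $L_n=\{(y(t-1),-y(a-1))\}$ with $y$ having exponents in $[0,n-1]$, so $D_0=0$ and $D_n=kF\oplus0$ for $n\ge1$: rank at most $1$ at every stage.

The rank will be $\dim_EE\otimes_RT$, where $E$ is a field on which $\Gamma$ acts by a character $\chi:\Gamma\to E^\times$, that is, a right $R$-module via $e\cdot\gamma=e\chi(\gamma)$.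

**Theorem 4.1.** Let $\Gamma$ be a group and $\phi\in\mathrm{Aut}(\Gamma)$. Suppose there are a field $E\supseteq k$ and $\chi:\Gamma\to E^\times$ (making $E$ a right $k\Gamma$-module) with
(i) $\mathrm{Tor}_2^{k\Gamma}(E,-)=0$;
(ii) a $k$-automorphism $\bar\phi$ of $E$ with $\bar\phi\chi=\chi\phi$;
(iii) every submodule $T$ of a f.g. free $k\Gamma$-module with $\dim_EE\otimes_{k\Gamma}T<\infty$ is f.g.
Then $k[\Gamma\rtimes_\phi\mathbb Z]$ is coherent.

*Proof.* Write $\mathrm{rk}\,P=\dim_EE\otimes_RP$.

**Step 1.** *We make the rank additive and show that $R$ is coherent.* If $P$ is a submodule of a free module $\Phi$, then $\mathrm{Tor}_1^R(E,P)=\mathrm{Tor}_2^R(E,\Phi/P)=0$ by (i). So in an exact sequence $0\to P'\to P''\to P\to0$ with $P$ inside a free module, $E\otimes P'\to E\otimes P''$ is injective. For the kernel $L'$ of a map $R^p\to R^q$ this gives $E\otimes L'\hookrightarrow E^p$, and $L'$ is f.g. by (iii). So $R$ is coherent.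

**Step 2.** *We show that $\phi$ preserves rank.* Let $P\le R^N$ and let $\phi$ act on $R^N$ coordinatewise; $\phi(P)$ is again a submodule. The map $E\otimes_RP\to E\otimes_R\phi(P)$, $e\otimes x\mapsto\bar\phi(e)\otimes\phi(x)$, is well defined: $e\chi(\gamma)\otimes x$ goes to $\bar\phi(e)\,\bar\phi(\chi(\gamma))\otimes\phi(x)=\bar\phi(e)\,\chi(\phi(\gamma))\otimes\phi(x)=\bar\phi(e)\otimes\phi(\gamma)\phi(x)$, which is the image of $e\otimes\gamma x$. It is $\bar\phi$-semilinear, with inverse built from $\bar\phi^{-1},\phi^{-1}$. So $\mathrm{rk}\,\phi(P)=\mathrm{rk}\,P$.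

**Step 3.** *We truncate the kernel.* Let $f:A^N\to A^m$, $x\mapsto x\mathcal M$, with kernel $L$. Multiplying $\mathcal M$ on the right by a power of $t$ does not change $L$, so we may assume that its entries lie in $\bigoplus_{0\le i\le d}Rt^i$. Let $A_n=\bigoplus_{0\le i\le n}Rt^i$ and $L_n=L\cap A_n^N$. Since $Rt^i\cdot Rt^j=Rt^{i+j}$, $L_n$ is the kernel of an $R$-linear map $A_n^N\to A_{n+d}^m$ of f.g. free $R$-modules. By Step 1, $L_n$ is f.g. over $R$, and $E\otimes L_n\hookrightarrow E\otimes A_n^N$, so
$$\mathrm{rk}\,L_n\le(n+1)N.\tag{2}$$

**Step 4.** *We bound the rank of infinitely many coefficient modules.* Let $D_n\le R^N$ be the $R$-module of $t^n$-coefficients of elements of $L_n$, and $L_{-1}=0$. From $0\to L_{n-1}\to L_n\to D_n\to0$ and $\mathrm{Tor}_1^R(E,D_n)=0$ we get $\mathrm{rk}\,D_n=\mathrm{rk}\,L_n-\mathrm{rk}\,L_{n-1}$. Summing and using (2),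
$$\sum_{j=0}^n\mathrm{rk}\,D_j\le(n+1)N\qquad\text{for all }n.$$
Hence $\mathrm{rk}\,D_n\le N$ for infinitely many $n$. Otherwise $\mathrm{rk}\,D_j\ge N+1$ for all $j\ge j_0$, and the sum is at least $(n-j_0+1)(N+1)$, which exceeds $(n+1)N$ for large $n$.

**Step 5.** *We stabilize the chain.* Since $tL_n\subset L_{n+1}$, we have $\phi(D_n)\subset D_{n+1}$, so the modules $T_n=\phi^{-n}(D_n)$ ascend. By Step 2, $\mathrm{rk}\,T_n=\mathrm{rk}\,D_n\le N$ for infinitely many $n$. Let $T=\bigcup T_n\le R^N$. As $E\otimes T=\varinjlim E\otimes T_n$, any $N+1$ elements of $E\otimes T$ are images of elements of one $E\otimes T_n$ with $\mathrm{rk}\,T_n\le N$, so they are linearly dependent. Thus $\mathrm{rk}\,T\le N$, and $T$ is f.g. by (iii). So there is $n_2$ with $T_n=T_{n_2}$, that is, $D_n=\phi^{n-n_2}(D_{n_2})$, for all $n\ge n_2$.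

**Step 6.** *We show that $L_{n_2}$ generates $L$.* Let $x\in L$. After multiplication by a power of $t$, $x\in L_n$ for some $n$. If $n>n_2$, its $t^n$-coefficient is $\phi^{n-n_2}(r')$, where $r'$ is the $t^{n_2}$-coefficient of some $y'\in L_{n_2}$. The element $t^{n-n_2}y'$ lies in $L_n$ and has the same $t^n$-coefficient, so $x-t^{n-n_2}y'\in L_{n-1}$. By induction on $n$, $x\in A\,L_{n_2}$. So $L=A\,L_{n_2}$, and $L_{n_2}$ is f.g. over $R$. $\square$

**Corollary 4.2.** If $F$ is a f.g. free group and $\phi\in\mathrm{Aut}(F)$, then $k[F\rtimes_\phi\mathbb Z]$ is coherent.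

*Proof.* Take $E=k$, $\chi=1$, $\bar\phi=\mathrm{id}$. Then (i) holds as $\mathrm{Tor}_2^{kF}=0$, and (ii) is clear. For (iii), $T$ is free by the fir property, and $\dim_kk\otimes_{kF}T$ is its rank. $\square$

Now let $\Gamma=S$ be a closed orientable surface group. The choice $E=k$, $\chi=1$ fails at (i): $\mathrm{Tor}_2^{kS}(k,k)=H_2(S;k)=k\neq0$. And additivity really breaks: if $L$ is the kernel of a surjection from $(kS)^{2g}$ to the augmentation ideal $I$, then $k\otimes L\to k^{2g}$ has kernel $\mathrm{Tor}_1^{kS}(k,I)=\mathrm{Tor}_2^{kS}(k,k)\neq0$. In Section 7 we replace $k$ by the fraction field of $k[S^{ab}]$. Then (i) becomes easy and (iii) becomes the main work. The tools for (iii) come from trees.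

## 5. Submodules of $(kG)^N$ seen from a tree

Groups act on trees without inversions, and edges are oriented equivariantly. We recall from Bass–Serre theory that a group presented as the fundamental group of a finite graph of groups acts on a tree with finitely many orbits, the stabilizers being the conjugates of the vertex and edge groups.

Let $G$ act on a tree $\mathcal T$ with finitely many orbits of vertices and edges, let $R=kG$, and fix $N$. Let $K\subset\mathcal T$ be a finite nonempty subtree. For a vertex or edge $x$ put
$$A_x=\{s\in G:x\in sK\},\qquad V_x=k[A_x]^N\subset R^N .$$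
We have $A_{gx}=gA_x$. Also $A_x$ is the disjoint union over $y\in K$ of the sets $\{s:sy=x\}$. Each of these is empty or a free orbit $G_xs_0$. So $A_x$ is a finite union of free $G_x$-orbits, and $V_x$ is a f.g. free $kG_x$-module. If $v$ is an endpoint of $e$, then $A_e\subset A_v$, because a subtree containing $e$ contains $v$. Since $s\in A_v$ means $s^{-1}v\in K$, any given finite subset of $R^N$ lies in $V_v$ once $K$ is large.

For a submodule $T\le R^N$ put $T_x=T\cap V_x$, so $T_{gx}=gT_x$, and $T^K=\sum_vT_v$, a submodule of $T$.

**Example 5.1.** Let $G=\langle t\rangle\cong\mathbb Z$ act on the line with vertices $n\in\mathbb Z$ and edges $e_n=[n,n+1]$, let $N=1$ and let $K$ consist of $e_0$ and its endpoints. Then $V_n=\langle t^{n-1},t^n\rangle$ and $V_{e_n}=\langle t^n\rangle$. For $T=(t-1)$ we get $T_n=\langle t^n-t^{n-1}\rangle$, $T_{e_n}=0$, $T^K=T$. For $K=\{0\}$ we would get $T_n=T\cap\langle t^n\rangle=0$ and $T^K=0$.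

**Lemma 5.2.** Let $\partial$ send an edge element to its copy at the terminal vertex minus its copy at the initial vertex. The following sequence of $R$-modules is exact:
$$0\to\bigoplus_eT_e\xrightarrow{\ \partial\ }\bigoplus_vT_v\to T^K\to0.\tag{3}$$

*Proof.* First let $T=R^N$, so the terms are $\bigoplus V_e$, $\bigoplus V_v$, $R^N$. Sorting basis elements by $s\in G$ and by coordinate, the sequence is a direct sum of the augmented chain complexes of the trees $sK$, so it is exact. For general $T$, injectivity is inherited and surjectivity is the definition of $T^K$. Let $(x_v)\in\bigoplus T_v$ have sum $0$. Then $(x_v)=\partial(y_e)$ with $y_e\in V_e$. The edges with $y_e\neq0$ form a finite forest. If it is nonempty, it has an edge $e$ with an endpoint $v$ on no other edge of it. Then $x_v=\pm y_e$, so $y_e\in T\cap V_e=T_e$. Subtract $\partial y_e\in\bigoplus T_v$ and induct on the number of edges. $\square$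

Collecting orbits, $\bigoplus_vT_v\cong\bigoplus_{v\in G\backslash V}R\otimes_{kG_v}T_v$, and similarly for edges.

**Lemma 5.3.** If in addition every $kG_e$ is left noetherian and every $kG_v$ is coherent, then $kG$ is coherent.

*Proof.* Let $T\le R^N$ be f.g. Choose $K$ so large that a finite generating set of $T$ lies in $T_{v_*}$ for some vertex $v_*$; then $T^K=T$.

**Step 1.** *We show that each $T_v$ is f.g.* $T_e$ lies in the f.g. module $V_e$ over the noetherian ring $kG_e$, so it is f.g. The edges at $v$ form finitely many $G_v$-orbits, at most two for each $G$-orbit of edges, and $G_e\le G_v$ for such $e$. So $\sum_{e\ni v}T_e$ is a f.g. $kG_v$-module. Hence we can choose f.g. $kG_v$-submodules $T_v'\le T_v$ with $T'_{gv}=gT'_v$, containing all $T_e$ with $e\ni v$, and containing the generators of $T$ when $v=v_*$. Then $\bigoplus T'_v\to T$ is onto, and the kernel $\partial(\bigoplus T_e)$ of $\bigoplus T_v\to T$ lies in $\bigoplus T'_v$. So $\bigoplus T'_v=\bigoplus T_v$, that is, $T'_v=T_v$ for all $v$.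

**Step 2.** *We present $T$.* $T_v$ is now a f.g. submodule of a f.g. free $kG_v$-module, hence f.p. So in (3) the middle term is f.p. over $R$ and the left term is f.g. By (F2), $T$ is f.p. $\square$

For instance, $k[G_1*G_2]$ is coherent if $kG_1$ and $kG_2$ are (trivial edge groups).

Next we need to know how $T^K$ grows when $K$ grows by one edge.

**Lemma 5.4.** Let $K'=K\cup\{\eta,u\}$, where $\eta\notin K$ is an edge joining $w\in K$ to $u\notin K$. Then $T^{K'}/T^K\cong R\otimes_{kG_u}X$, where $X$ is isomorphic to a $kG_u$-submodule of $kG_u\otimes_{kG_\eta}Z$ and $Z$ is a f.g. $kG_\eta$-module.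

*Proof.* Primes denote the objects for $K'$.

**Step 1.** *We describe what is added.* For an edge $e$ let $N_e=\{s:s\eta=e\}$, which is empty or a free $G_e$-orbit, and $L_e=k[N_e]^N$. For $e=s\eta$ put $v(e)=su$, $w(e)=sw$; these are well defined, since an element fixing $\eta$ fixes its endpoints. Let $\mathrm{St}(v)=\{e\in G\eta:v(e)=v\}$. If nonempty, it is one $G_v$-orbit: when $su=s'u=v$, the element $s's^{-1}\in G_v$ takes $s\eta$ to $s'\eta$. Now $e\in sK'$ means $e\in sK$ or $e=s\eta$, and $v\in sK'$ means $v\in sK$ or $v=su$, and the alternatives exclude each other. So $A'_e=A_e\sqcup N_e$ and $A'_v=A_v\sqcup\bigsqcup_{e\in\mathrm{St}(v)}N_e$, and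
$$V'_e=V_e\oplus L_e,\qquad V'_v=V_v\oplus\bigoplus_{e\in\mathrm{St}(v)}L_e.\tag{4}$$

**Step 2.** *We compute the quotient.* For $e\in G\eta$ we have $A_e\subset A_{w(e)}$, and $N_e\subset A_{w(e)}$ because $w\in K$. So $V'_e\subset V_{w(e)}$ and
$$T'_e\subset T_{w(e)}.\tag{5}$$
Compare (3) for $K$ and for $K'$; the vertical maps are inclusions. By the snake lemma $T^{K'}/T^K$ is the cokernel of $\bigoplus_eT'_e/T_e\to\bigoplus_vT'_v/T_v$. For $e\notin G\eta$ we have $T'_e=T_e$, and for $v\notin Gu$ we have $T'_v=T_v$. For $e\in G\eta$ the component at $w(e)$ is zero by (5), so only the component at $v(e)$ is left. Therefore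
$$T^{K'}/T^K\cong\bigoplus_{v\in Gu}X_v\cong R\otimes_{kG_u}X,\qquad X_v=T'_v\Big/\Big(T_v+\sum_{e\in\mathrm{St}(v)}T'_e\Big),\quad X=X_u.\tag{6}$$

**Step 3.** *We embed $X$.* Let $\mathrm{pr}_e$ be the projection to $L_e$ in (4), and let $Z_e=L_e/\mathrm{pr}_e(T'_e)$, a f.g. $kG_e$-module. For $e\in\mathrm{St}(v)$ we have $T'_e\subset V_e\oplus L_e\subset V_v\oplus L_e$, so $\mathrm{pr}_{e'}$ kills $T'_e$ for $e'\ne e$ in $\mathrm{St}(v)$, and all $\mathrm{pr}_e$ kill $T_v$. So the projections induce a map $X_v\to\bigoplus_{e\in\mathrm{St}(v)}Z_e$. It is injective: if $t\in T'_v$ and $\mathrm{pr}_e(t)=\mathrm{pr}_e(t_e)$ with $t_e\in T'_e$ for all $e\in\mathrm{St}(v)$, almost all $t_e=0$, then $t-\sum t_e\in V_v\cap T=T_v$. As $\mathrm{St}(u)$ is the single orbit $G_u\eta$ and $G_\eta\le G_u$, for $v=u$ the target is $kG_u\otimes_{kG_\eta}Z$ with $Z=Z_\eta$. $\square$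

In Example 5.1, going from $K=\{0\}$ to the edge $e_0$ gives $T'_{e}=0$, $Z=L_\eta=k$, and $X=Z=k$; indeed $T^{K'}/T^K=T\cong R\otimes_kk$.

## 6. The flat part of a submodule of $kF\otimes_{kC}Z$

By Lemma 5.4 we must understand submodules of induced modules. For vertex groups that are free, with edge groups that are free factors, there is a clean answer: such a submodule is an induced module plus a flat quotient.

**Lemma 6.1.** Let $F$ be a free group, $F=C*F'$, $Z$ a $kC$-module, $X\le Q=kF\otimes_{kC}Z$ a $kF$-submodule, and $Z_0=\{z\in Z:1\otimes z\in X\}$. Then $kF\otimes_{kC}Z_0\le X$, and $X/(kF\otimes_{kC}Z_0)$ is a flat $kF$-module.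

**Example 6.2.** Let $F=\langle a,b\rangle$, $C=\langle a\rangle$, $Z=k$, so $Q=k[F/C]$, and let $X$ be generated by $(b-1)\otimes1$. The augmentation $Q\to k$ kills $X$ and sends $1\otimes1$ to $1$, so $Z_0=0$. The augmentation ideal of $kF$ is free on $a-1,b-1$, so $r(b-1)\in kF(a-1)$ only for $r=0$. Thus $X\cong kF$ is free. The module $Q$ itself is not flat: $\mathrm{Tor}_1^{kF}(k,Q)=H_1(C;k)=k$.

*Proof of Lemma 6.1.* The first claim is clear. The quotient is the submodule $X/(kF\otimes Z_0)$ of $kF\otimes_{kC}(Z/Z_0)$, and it meets $1\otimes(Z/Z_0)$ trivially: if $1\otimes z\in X+kF\otimes Z_0=X$, then $z\in Z_0$. So we may assume $Z_0=0$ and must show that $X$ is flat. Let $B=Q/X$ and let $M$ be a right $kF$-module.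

**Step 1.** *We reduce to an injectivity statement.* Since $\mathrm{Tor}_2^{kF}(M,B)=0$, the map $\mathrm{Tor}_1^{kF}(M,X)\to\mathrm{Tor}_1^{kF}(M,Q)$ is injective, and its image is the kernel of $\mathrm{Tor}_1^{kF}(M,Q)\to\mathrm{Tor}_1^{kF}(M,B)$. So it suffices that the last map is injective.

**Step 2.** *We factor it.* Let $Z\to B$ be $z\mapsto$ class of $1\otimes z$; it is $kC$-linear, and injective because $Z_0=0$. The map $Q\to B$ is the composite $kF\otimes_{kC}Z\to kF\otimes_{kC}B\to B$, the second map being multiplication. With (F4), the map on $\mathrm{Tor}_1$ becomes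
$$\mathrm{Tor}_1^{kF}(M,Q)=\mathrm{Tor}_1^{kC}(M,Z)\to\mathrm{Tor}_1^{kC}(M,B)\to\mathrm{Tor}_1^{kF}(M,B).$$
The first arrow is injective because $Z\to B$ is injective and $\mathrm{Tor}_2^{kC}=0$ ($C$ is free).

**Step 3.** *We show that the second arrow is injective.* The Bass–Serre tree of $C*F'$ gives an exact sequence $0\to kF\to k[F/C]\oplus k[F/F']\to k\to0$. Tensor it over $k$ with $B$, with diagonal action. Via $gC\otimes b\mapsto g\otimes g^{-1}b$ we have $k[F/C]\otimes_kB\cong kF\otimes_{kC}B$, and the map to $B$ becomes multiplication. So we get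
$$0\to kF\otimes_kB\to(kF\otimes_{kC}B)\oplus(kF\otimes_{kF'}B)\to B\to0$$
with free first term. Since $\mathrm{Tor}_1^{kF}(M,\cdot)$ of the first term is $0$, the map $\mathrm{Tor}_1^{kC}(M,B)\oplus\mathrm{Tor}_1^{kF'}(M,B)\to\mathrm{Tor}_1^{kF}(M,B)$ is injective, and in particular so is its restriction to the first summand. $\square$

## 7. A finiteness criterion over the group algebra of a surface group

Let $S=\langle a_1,b_1,\dots,a_g,b_g\mid\prod[a_i,b_i]\rangle$, $g\ge1$, with $[a,b]=aba^{-1}b^{-1}$. Let $R=kS$, $H=S^{ab}\cong\mathbb Z^{2g}$, $\Lambda=k[H]$, a Laurent polynomial ring, and $E=\mathrm{Frac}(\Lambda)$. We view $\Lambda$-modules as right $R$-modules via $S\to H$.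

**Lemma 7.1.** Let $\kappa\supseteq k$ be a field and $\chi:S\to\kappa^\times$ a homomorphism with some $\chi(s)$ transcendental over $k$. Then $\mathrm{Tor}_2^R(\kappa,W)=0$ for all $W$. Hence $\mathrm{Tor}_1^R(\kappa,P)=0$ for every submodule $P$ of a free module.

*Proof.* By Poincaré duality for $S$, $\mathrm{Tor}_2^R(\kappa,W)=H_2(S;\kappa\otimes_kW)\cong(\kappa\otimes_kW)^S$, with action $s(x\otimes y)=x\chi(s)^{-1}\otimes sy$. Suppose $0\neq\xi$ is invariant. Let $U\subset\kappa$ be the smallest $k$-subspace with $\xi\in U\otimes W$; it is finite-dimensional and nonzero. The smallest subspace for $s\xi$ is $U\chi(s)^{-1}$. As $s\xi=\xi$, we get $U\chi(s)=U$ for all $s$. Take $s$ with $\chi(s)$ transcendental. By Cayley–Hamilton for multiplication by $\chi(s)$ on $U$ there is $0\neq p\in k[x]$ with $p(\chi(s))U=0$. As $U\neq0$ lies in a field, $p(\chi(s))=0$, a contradiction. For the second claim, if $P\le\Phi$ with $\Phi$ free, then $\mathrm{Tor}_1(\kappa,P)\cong\mathrm{Tor}_2(\kappa,\Phi/P)=0$. $\square$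

The lemma applies to $\kappa=E$, since $[a_1]$ is transcendental over $k$.

**Theorem 7.2.** Let $T\le R^N$ be a submodule with $\dim_E(E\otimes_RT)<\infty$. Then $T$ is finitely generated. In particular $R=kS$ is coherent.

The second statement follows from the first: if $f:R^N\to R^m$ has kernel $L$, then $\mathrm{Tor}_1^R(E,\mathrm{im}f)=0$ by Lemma 7.1, so $E\otimes L\hookrightarrow E^N$ and $L$ is f.g. Coherence of $kS$ alone could also be had from Lemma 5.3 and either of the two trees below. Theorem 4.1 needs more: in (iii) the module $T$ is not known to be f.g. in advance.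

**Two trees.** With $w=\prod_{i\ge2}[a_i,b_i]$ the relator is $a_1b_1a_1^{-1}b_1^{-1}w$. It is equivalent to $b_1a_1b_1^{-1}=wa_1$, and also to $a_1b_1a_1^{-1}=w^{-1}b_1$. So $S$ is an HNN extension in two ways:

- vertex group $F_a=\langle a_1,a_2,b_2,\dots\rangle$, associated subgroups $\langle a_1\rangle,\langle wa_1\rangle$, stable letter $b_1$;
- vertex group $F_b=\langle b_1,a_2,b_2,\dots\rangle$, associated subgroups $\langle b_1\rangle,\langle w^{-1}b_1\rangle$, stable letter $a_1$.

The vertex groups are free on the displayed generators. Since $w$ does not involve $a_1$ or $b_1$, replacing $a_1$ by $wa_1$ (resp. $b_1$ by $w^{-1}b_1$) gives another basis, so the associated subgroups are infinite cyclic free factors. Let $\mathcal T_a,\mathcal T_b$ be the Bass–Serre trees; each is countable with one orbit of vertices and one of edges. Each edge stabilizer is a free factor of the stabilizer of each endpoint. In $\mathcal T_a$ the edge stabilizers are conjugates of $\langle a_1\rangle$ and map isomorphically to $\langle z\rangle\le H$, $z=[a_1]$. In $\mathcal T_b$ they are conjugates of $\langle b_1\rangle$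 and map isomorphically to $\langle y\rangle$, $y=[b_1]$. The elements $z,y$ are part of a basis of $H$. The field $E$ is torsion-free, hence flat, over the group algebra of any edge stabilizer, which is a principal ideal domain.

*Proof of Theorem 7.2, first statement.* Let $T\le R^N$ with $\dim_EE\otimes T<\infty$.

**Step 1.** *We filter $T$ along one tree.* Take $\mathcal T=\mathcal T_a$. Enumerate its vertices and attach, one edge at a time, the geodesic from the current finite subtree to the next vertex. This gives finite subtrees $K_0\subset K_1\subset\cdots$ exhausting $\mathcal T$, with $K_0$ a vertex and $K_{n+1}$ equal to $K_n$ plus one edge $\eta_n$ and its new endpoint $u_n$. Let $P_n=T^{K_n}$. Then $P_n\le P_{n+1}$, and $\bigcup P_n=T$, because every element of $T$ lies in $T_v$, for a fixed $v$, once $K_n$ is large. Put $F=S_{u_n}$, a f.g. free group, and $C_n=S_{\eta_n}$, a free factor of $F$. By Lemma 5.4,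
$$P_{n+1}/P_n\cong R\otimes_{kF}X_n,\qquad X_n\le kF\otimes_{kC_n}Z,\tag{7}$$
with $Z$ a f.g. $kC_n$-module (depending on $n$).

**Step 2.** *We show that $E\otimes P_n\to E\otimes P_{n+1}$ is injective.* The kernel is a quotient of
$$\mathrm{Tor}_1^R(E,R\otimes_{kF}X_n)=\mathrm{Tor}_1^{kF}(E,X_n)\hookrightarrow\mathrm{Tor}_1^{kF}(E,kF\otimes_{kC_n}Z)=\mathrm{Tor}_1^{kC_n}(E,Z)=0.$$
The equalities are (F4), the injection holds because $\mathrm{Tor}_2^{kF}=0$, and the vanishing is flatness of $E$ over $kC_n$. Hence $E\otimes P_n\subset E\otimes T$, and these subspaces increase to $E\otimes T=\varinjlim E\otimes P_n$.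

**Step 3.** *We show that each $P_n$ is f.p.* In (3) for $K_n$ let $v,e$ be orbit representatives. $T_e$ is f.g. over the noetherian ring $kS_e$, so $E\otimes_R\bigoplus_{e'}T_{e'}=E\otimes_{kS_e}T_e$ is finite-dimensional. By Step 2, $\dim E\otimes P_n<\infty$. Tensoring (3) with $E$, right exactness gives $\dim_EE\otimes_{kS_v}T_v<\infty$. As $S_v$ is free and $T_v$ lies in a free $kS_v$-module, $T_v$ is free by the fir property, and its rank is this dimension, hence finite. So $P_n$ is the cokernel of a map from a f.g. module to the f.g. free module $R\otimes_{kS_v}T_v$, and is f.p.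

**Step 4.** *We show that eventually the steps of the filtration are induced from torsion modules.* Since $\dim E\otimes T<\infty$, there is $n_0$ with $E\otimes P_n=E\otimes T$ for $n\ge n_0$. Let $n\ge n_0$. Then $E\otimes_{kF}X_n=E\otimes_R(P_{n+1}/P_n)=0$. By Step 3 and (F2), $P_{n+1}/P_n$ is f.p., so by (7) and Lemma 2.1 $X_n$ is f.p. over $kF$. Let $Z_n\le Z$ be the submodule called $Z_0$ in Lemma 6.1. It is f.g. because $Z$ is f.g. and $kC_n$ is noetherian. So $X''=X_n/(kF\otimes_{kC_n}Z_n)$ is f.p., and it is flat by Lemma 6.1. By (F3) it is projective, hence free by the fir property. But $E\otimes_{kF}X''$ is a quotient of $E\otimes_{kF}X_n=0$, so its rank is $0$ and $X''=0$. Hence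
$$P_{n+1}/P_n\cong R\otimes_{kC_n}Z_n\qquad(n\ge n_0),\tag{8}$$
where $Z_n$ is a f.g. $kC_n$-module with $E\otimes_{kC_n}Z_n=0$. So $Z_n$ has no free part: it is torsion over $kC_n\cong k[z^{\pm1}]$, and $\dim_kZ_n<\infty$.

**Where one tree stops.** If all but finitely many $Z_n$ are zero, we are done, since then $T=P_n$ for some $n$. But what we have so far does not bound the number of nonzero $Z_n$, because $E$ does not see them. For a single step, $R(a_1-1)<R$ are both free of rank one, with quotient $R\otimes_{k\langle a_1\rangle}k$, which $E$ kills. For infinitely many, take $g=1$, so that $R=\Lambda=k[z^{\pm1},y^{\pm1}]$: the modules $(z-1)^{-n}R$ form an infinite ascending chain of f.p. modules in $E$, every step is $R\otimes_{k[z^{\pm1}]}k$, and all become equal after $E\otimes-$. The union is not f.g. and does not lie in a f.g. free module, so it is no counterexample to the theorem. But it satisfies everything that Step 4 states about the filtration. Another input is needed.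

The input is the second tree. It produces a filtration of the same $T$ whose steps are eventually torsion for $y$ instead of $z$. At a prime $q(z)$ of $\Lambda$, torsion modules over $k[y^{\pm1}]$ become zero, while a nonzero $Z_n$ with $q$ in its support remains visible. So we localize at $q$ and count lengths.

**Step 5.** *We filter $T$ along the second tree.* Steps 1–4 apply verbatim to $\mathcal T_b$. They give f.p. submodules $P^b_0\le P^b_1\le\cdots$ with union $T$ and an $m_0$ such that for $m\ge m_0$: $E\otimes P^b_m=E\otimes T$ and $P^b_{m+1}/P^b_m\cong R\otimes_{kC'_m}Z'_m$ with $\dim_kZ'_m<\infty$, where $kC'_m\cong k[y^{\pm1}]$. As $P^b_{m_0}$ is f.g., we can choose $n\ge n_0$ with $P^b_{m_0}\le P_n$. We claim that $Z_j=0$ for all $j\ge n$; then $T=P_n$ is f.g.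

**Step 6.** *We choose the prime.* Suppose $Z_j\neq0$ with $j\ge n$. As a nonzero f.g. torsion module over the principal ideal domain $k[z^{\pm1}]$, $Z_j$ has a quotient $k[z^{\pm1}]/(q)$ with $q$ irreducible. Write $H=\langle z\rangle\times H'$ with $y\in H'$ part of a basis of $H'$. Then $\Lambda/q\Lambda=(k[z^{\pm1}]/q)[H']$ is a Laurent polynomial ring over a field, hence a domain. So $\mathfrak p=q\Lambda$ is prime, $\Lambda_{\mathfrak p}$ is a discrete valuation ring with uniformizer $q$ and fraction field $E$, and in its residue field $\kappa=\mathrm{Frac}(\Lambda/q\Lambda)$ the element $y$ is transcendental over $k$.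

**Step 7.** *We turn submodules into lattices.* For f.g. $P\le R^N$ put $P_{\mathfrak p}=\Lambda_{\mathfrak p}\otimes_RP$, a f.g. $\Lambda_{\mathfrak p}$-module. Tensor $0\to\Lambda_{\mathfrak p}\xrightarrow{q}\Lambda_{\mathfrak p}\to\kappa\to0$ with $P$ over $R$. Since $b_1$ acts on $\kappa$ by the transcendental element $y$, Lemma 7.1 gives $\mathrm{Tor}_1^R(\kappa,P)=0$, so $q$ acts injectively on $P_{\mathfrak p}$. So $P_{\mathfrak p}$ is f.g. and torsion-free over $\Lambda_{\mathfrak p}$, and it embeds as a full lattice in $E\otimes_{\Lambda_{\mathfrak p}}P_{\mathfrak p}=E\otimes_RP$.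

Let $\mathcal L$ be the set of f.g. $P\le T$ for which $E\otimes P\to E\otimes T$ is an isomorphism. For $P\le P'$ in $\mathcal L$, the map $P_{\mathfrak p}\to P'_{\mathfrak p}$ is compatible with the isomorphisms $E\otimes P\cong E\otimes P'\cong E\otimes T$. So it is injective, and both are full lattices in the finite-dimensional space $E\otimes T$. By right exactness $\Lambda_{\mathfrak p}\otimes_R(P'/P)=P'_{\mathfrak p}/P_{\mathfrak p}$. So
$$\ell(P'/P):=\mathrm{length}_{\Lambda_{\mathfrak p}}\,\Lambda_{\mathfrak p}\otimes_R(P'/P)=\mathrm{length}(P'_{\mathfrak p}/P_{\mathfrak p})\tag{9}$$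
is finite, and $\ell(P''/P)=\ell(P''/P')+\ell(P'/P)$ for $P\le P'\le P''$ in $\mathcal L$.

For example, with $g=1$ and $q=z-1$: $\ell(R/R(z-1))=1$ and $\ell(R/R(y-1))=0$.

**Step 8.** *We compare the two filtrations.* Since $P_{j+1}$ is f.g., we can choose $m'>m_0$ with $P_{j+1}\le P^b_{m'}$. The chain $P^b_{m_0}\le P_n\le P_j\le P_{j+1}\le P^b_{m'}$ lies in $\mathcal L$, so by additivity
$$\ell(P_{j+1}/P_j)\le\ell(P^b_{m'}/P^b_{m_0})=\sum_{m_0\le i<m'}\mathrm{length}\big(\Lambda_{\mathfrak p}\otimes_{k[y^{\pm1}]}Z'_i\big)=0.$$
For the last equality, $Z'_i$ is killed by some $0\neq p(y)\in k[y^{\pm1}]$. As $y$ is transcendental in $\kappa$, $p(y)\notin\mathfrak p$, so $p(y)$ is a unit of $\Lambda_{\mathfrak p}$ and the tensor product is $0$. On the other hand $\Lambda_{\mathfrak p}\otimes_R(P_{j+1}/P_j)=\Lambda_{\mathfrak p}\otimes_{k[z^{\pm1}]}Z_j$ by (8), and this surjects onto $\Lambda_{\mathfrak p}/q\Lambda_{\mathfrak p}=\kappa\neq0$. So $\ell(P_{j+1}/P_j)>0$, a contradiction. $\square$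

**Corollary 7.3.** If $S$ is a closed orientable surface group of genus $\ge1$ and $\phi\in\mathrm{Aut}(S)$, then $k[S\rtimes_\phi\mathbb Z]$ is coherent.

*Proof.* Apply Theorem 4.1 with $E=\mathrm{Frac}\,k[S^{ab}]$, $\chi$ the natural map, and $\bar\phi$ the automorphism of $E$ induced by $\phi$ on $S^{ab}$. Hypothesis (i) is Lemma 7.1, (ii) is clear, and (iii) is Theorem 7.2. $\square$

## 8. Cutting a 3-manifold into fibred and Seifert pieces

We now prove Theorem A. The input from topology consists of known theorems, which we quote. The algebra needed is Lemma 2.2, Lemma 5.3, Hall's theorem, Corollary 4.2 and Corollary 7.3.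

**Step 1.** *Reduction to closed, orientable, irreducible manifolds with infinite fundamental group.* If $M$ is non-orientable, its orientation cover gives a subgroup of index 2, so by Lemma 2.2(b) we may assume that $M$ is orientable. Removing the boundary does not change $\pi_1$. By Lemma 2.2(c) it suffices to treat f.g. subgroups $H\le\pi_1(M)$. Such an $H$ is the fundamental group of a cover of $M$, so by Scott's core theorem (1973) $H=\pi_1(N)$ with $N$ compact, connected and orientable. If $\partial N\neq\emptyset$, the double $DN$ retracts onto $N$, so $\pi_1(N)\le\pi_1(DN)$, and by Lemma 2.2(a) we may replace $N$ by $DN$. So $N$ is closed and orientable. By the Kneser–Milnor prime decomposition $\pi_1(N)$ is a free product of groups $\pi_1(N_i)$ with $N_i$ closed, orientable and prime. By Lemma 5.3 with trivial edge groups we may assume that $N$ is prime. If $N=S^2\times S^1$ or $\pi_1(N)$ is finite, $k[\pi_1(N)]$ is noetherian. In all other cases $N$ is closed, orientable and irreducible with infinite $\pi_1$.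

**Step 2.** *Geometric decomposition.* By geometrization (Perelman) there is a finite, possibly empty, family of disjoint incompressible tori cutting $N$ into compact pieces which are Seifert fibred or whose interior is hyperbolic of finite volume. Steps 3 and 4 treat the empty family, Step 5 the nonempty one.

**Step 3.** *$N$ closed hyperbolic.* By Agol (*The virtual Haken conjecture*, Doc. Math. 2013, Thm 9.2) a finite cover of $N$ fibres over $S^1$. We may take the fibre connected, since a fibration with disconnected fibres factors through a finite cover of $S^1$. The fibre is closed, and orientable because the total space is. It is not $S^2$, since $\pi_1(N)$ is not virtually cyclic. So $\pi_1(N)$ has a finite-index subgroup $S\rtimes\mathbb Z$ with $S$ a closed orientable surface group of genus $\ge1$. Apply Corollary 7.3 and Lemma 2.2(b).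

**Step 4.** *$N$ closed Seifert fibred.* There is an exact sequence $1\to\langle h\rangle\to\pi_1(N)\to\pi_1^{orb}(B)\to1$, where $B$ is the base orbifold, with $h$ of infinite order since $N$ is not covered by $S^3$ (Scott, *The geometries of 3-manifolds*, Lemma 3.2). The group $\pi_1^{orb}(B)$ is finite, virtually $\mathbb Z^2$, or virtually a closed orientable surface group of genus $\ge2$. In the first two cases $\pi_1(N)$ is virtually polycyclic and $k[\pi_1(N)]$ is noetherian by Hall's theorem.

In the third case, the preimage of such a surface subgroup acts on $\langle h\rangle\cong\mathbb Z$ by conjugation through $\{\pm1\}$, and the action factors through the surface group. Passing to a subgroup of index $\le2$ of the surface group, again a closed orientable surface group $S$ of genus $\ge2$, we get a finite-index subgroup $\Gamma\le\pi_1(N)$ that is a central extension $1\to\mathbb Z\to\Gamma\to S\to1$. Let $\Gamma$ act through $S$ on the tree $\mathcal T_a$ of Section 7. Edge stabilizers are central extensions of $\mathbb Z$ by $\mathbb Z$, that is, $\mathbb Z^2$. Vertex stabilizers are central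 extensions of a f.g. free group $F$ by $\mathbb Z$. Lifting a basis of $F$ splits such an extension, and as the kernel is central the group is $F\times\mathbb Z$, whose group algebra is coherent by Corollary 4.2. By Lemma 5.3 $k\Gamma$ is coherent, and Lemma 2.2(b) finishes the case.

**Step 5.** *The family of tori is nonempty.* Then $\pi_1(N)$ is the fundamental group of a finite graph of groups with edge groups $\mathbb Z^2$, which have noetherian group algebras, and vertex groups $\pi_1(Y)$, $Y$ the pieces. By Lemma 5.3 it suffices to treat the pieces $Y$, which are compact and orientable with nonempty boundary.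

Let $Y$ be Seifert fibred. The base orbifold $B$ is compact with nonempty boundary and has only cone points, in its interior, so it has a finite orbifold cover $B'$ that is a compact surface with nonempty boundary. The corresponding finite cover $Y'$ of $Y$ is a circle bundle over $B'$. As $\pi_2(B')=0$, we get $1\to\mathbb Z\to\pi_1(Y')\to\pi_1(B')\to1$ with $\pi_1(B')$ f.g. free. On a subgroup of index $\le2$ the extension is central, hence split as in Step 4. So $\pi_1(Y)$ has a finite-index subgroup $F\times\mathbb Z$ with $F$ f.g. free.

Let the interior of $Y$ be hyperbolic of finite volume, with cusps. Then $\pi_1(Y)$ is virtually special, hence virtually RFRS (Wise, *The Structure of Groups with a Quasiconvex Hierarchy*, Ann. of Math. Studies 209). So a finite cover of $Y$ fibres over $S^1$ (Agol, *Criteria for virtual fibering*, J. Topol. 2008). The fibre, which may be taken connected, is a compact surface with nonempty boundary, because the cover has boundary. Thus $\pi_1(Y)$ has a finite-index subgroup $F\rtimes\mathbb Z$ with $F$ f.g. free.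

In both cases Corollary 4.2 and Lemma 2.2(b) show that $k[\pi_1(Y)]$ is coherent. This proves Theorem A. $\blacksquare$

## 9. A class of groups with coherent algebras, and chains of bounded $E$-rank

The proof gives two more precise statements.

**Theorem B.** Let $\mathcal C$ be the smallest class of groups containing all virtually polycyclic groups and all groups $F\rtimes\mathbb Z$ and $S\rtimes\mathbb Z$ ($F$ f.g. free, $S$ a closed orientable surface group of genus $\ge1$), and closed under subgroups, finite-index overgroups, groups all of whose f.g. subgroups lie in $\mathcal C$, and fundamental groups of finite graphs of groups with vertex groups in $\mathcal C$ and virtually polycyclic edge groups. Then $kG$ is coherent for all $G\in\mathcal C$ and all fields $k$. All 3-manifold groups lie in $\mathcal C$. If moreover $\mathrm{cd}_kG=d<\infty$, every f.p. $kG$-module has a resolution of length $\le d$ by f.g. projective modules.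

*Proof.* The groups with coherent group algebra over every field include the listed groups, by Hall's theorem and Corollaries 4.2 and 7.3. They are closed under the listed operations: by Lemma 2.2 for the first three, and by Lemma 5.3 with Hall's theorem for graphs of groups. So $kG$ is coherent for $G\in\mathcal C$. Section 8 uses only these groups and operations, so 3-manifold groups lie in $\mathcal C$.

For the last claim, let $W$ be a $kG$-module. Tensoring a projective resolution of $k$ of length $d$ with $W$ over $k$, with diagonal action, gives a projective resolution of $W$, since $kG\otimes_kW$ is free. So $W$ has projective dimension at most $d$. If $W$ is f.p., then by coherence it has a resolution by f.g. free modules with all syzygies f.g. The $d$-th syzygy is projective by Schanuel's lemma, and we stop there. $\square$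

**Theorem C.** For $R=kS$ and $E=\mathrm{Frac}\,k[S^{ab}]$, with $S$ a closed orientable surface group of genus $\ge1$, a submodule $T$ of a f.g. free $R$-module is f.g. if and only if $\dim_EE\otimes_RT<\infty$; then it is also f.p. Consequently, an ascending chain of submodules of $R^N$, infinitely many of which have $E$-rank at most a fixed $d$, stabilizes.

*Proof.* "If" is Theorem 7.2, and "only if" is clear, since generators of $T$ span $E\otimes_RT$. A f.g. $T$ is f.p. because $R$ is coherent. For the chain, let $T$ be the union. Any $d+1$ elements of $E\otimes T$ come from one $E\otimes T_n$ of dimension at most $d$, so they are dependent and $\dim_EE\otimes T\le d$. So $T$ is f.g., its generators lie in one member of the chain, and the chain is constant from there on. $\square$
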